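# Infinite log-concavity of the rows of Euler's difference table

## 1. One application of $a_k\mapsto a_k^2-a_{k-1}a_{k+1}$ to a row

**Definition (Euler's difference table).** Let $e_n^n=n!$ for $n\ge0$ and
$$e_n^{k}=e_n^{k-1}+e_{n-1}^{k-1}\qquad(1\le k\le n). \tag{1}$$
Read from right to left, (1) determines row $n$ from its last entry $n!$ and from row $n-1$. It is known that $k!$ divides $e_n^k$, and we put $d_n^k=e_n^k/k!$ for $0\le k\le n$. (Equivalently, $d_n^k$ counts the permutations of $n$ letters with no fixed point in the last $n-k$ positions and with the first $k$ elements in different cycles.)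

For example, row $3$ of the $e$-table is $(2,3,4,6)$ and row $4$ is $(9,11,14,18,24)$; dividing by $0!,1!,2!,\dots$ gives the $d$-rows $(2,3,2,1)$ and $(9,11,7,3,1)$.

We use the following known facts. First, $d_k^k=1$ and, for $1\le k\le n-1$,
$$d_n^k=n\,d_{n-1}^k-d_{n-2}^{k-1},\qquad d_n^k=d_{n-1}^{k-1}+(n-k)\,d_{n-1}^k. \tag{2}$$
Second, $e_n^0=d_n^0$ is the derangement number $\mathcal D_n$, where
$$\mathcal D_n=(n-1)(\mathcal D_{n-1}+\mathcal D_{n-2})=n\mathcal D_{n-1}+(-1)^n;$$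
the values from $n=0$ are $1,0,1,2,9,44,265,1854,\dots$. With the second formula in (2) one gets the rows
$$\begin{aligned}&(44,53,32,13,4,1),\qquad(265,309,181,71,21,5,1),\\&(1854,2119,1214,465,134,31,6,1)\end{aligned}$$
for $n=5,6,7$.

**Definition (the operator).** $\mathfrak L\{a_k\}=\{b_k\}$ with $b_k=a_k^2-a_{k-1}a_{k+1}$. On a finite sequence $a_0,\dots,a_n$ we form $b_k$ only for $1\le k\le n-1$, where both neighbors exist.

For row $4$ we get $11^2-9\cdot7=58$, $7^2-11\cdot3=16$, $3^2-7\cdot 1=2$. Applying $\mathfrak L$ again leaves one entry, $16^2-58\cdot2=140$. All are positive. One application is easy to understand for every row.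

**Proposition 1.** For $n\ge3$ and $1\le k\le n-1$ one has $(d_n^k)^2>d_n^{k-1}d_n^{k+1}$.

*Proof.* **Step 1: ratios of consecutive rows.** The purpose is to replace the table by numbers close to $1/n$. All $e_n^k$ are nonnegative by (1) and $\mathcal D_n\ge 0$, so rows are nondecreasing in $k$; for $n\ge2$ we have $\mathcal D_n>0$, so all $e_n^k>0$. For $n\ge 2$ put
$$V_n^k=\frac{e_{n-1}^k}{e_n^k},\qquad \rho_n^k=\frac{V_n^k}{1+V_n^k}\qquad(0\le k\le n-1).$$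
By (1), $1+V_n^k=e_n^{k+1}/e_n^k$. Multiply the first formula in (2) by $k!$: $e_n^k=ne_{n-1}^k-k\,e_{n-2}^{k-1}$. Since
$$\frac{e_{n-2}^{k-1}}{e_{n-1}^k}=\frac{e_{n-2}^{k-1}}{e_{n-1}^{k-1}+e_{n-2}^{k-1}}=\rho_{n-1}^{k-1},$$
dividing by $e_{n-1}^k$ gives
$$V_n^k=\frac1{n-k\,\rho_{n-1}^{k-1}}\qquad(1\le k\le n-1,\ n\ge3). \tag{3}$$
Substituting $e_{n-2}^{k-1}=e_{n-1}^k-e_{n-1}^{k-1}$ in $e_n^k=ne_{n-1}^k-ke_{n-2}^{k-1}$ gives $e_n^k=(n-k)e_{n-1}^k+ke_{n-1}^{k-1}$. Divide by $e_n^k$ and use $e_{n-1}^{k-1}/e_n^k=V_n^{k-1}/(1+V_n^{k-1})$. Writing $V_k=V_n^k$,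
$$k\,\frac{V_{k-1}}{1+V_{k-1}}+(n-k)V_k=1\qquad(1\le k\le n-1). \tag{4}$$

**Step 2: size of the ratios.** We claim that for $n\ge3$
$$\frac1n\le V_n^k\le\frac1{n-1}\quad(1\le k\le n-1),\qquad V_n^0\le\frac1{n-1}. \tag{5}$$
The second part is $\mathcal D_n\ge(n-1)\mathcal D_{n-1}$. For $n=3$, $V_3^1=\frac13$ and $V_3^2=\frac12$. For $n\ge4$, by induction $V_{n-1}^{k-1}\in[0,\frac1{n-2}]$, so $0\le\rho_{n-1}^{k-1}\le\frac1{n-1}$, hence $0\le k\rho_{n-1}^{k-1}\le1$, and (3) gives the claim.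

**Step 3: the log-concavity ratio.** Put $x_0(k)=d_n^{k-1}d_n^{k+1}/(d_n^k)^2$. The factorials contribute $\frac k{k+1}$ and the $e$'s contribute $(1+V_k)/(1+V_{k-1})$:
$$x_0(k)=\frac k{k+1}(1+\kappa_k),\qquad\kappa_k=\frac{1+V_k}{1+V_{k-1}}-1. \tag{6}$$
Put $s_k=k\kappa_k$. By (4), $\frac k{1+V_{k-1}}=k-1+(n-k)V_k$, so
$$s_k=(1+V_k)\bigl(k-1+(n-k)V_k\bigr)-k=(n-1)V_k+(n-k)V_k^2-1, \tag{7}$$
$$1-x_0(k)=\frac{k+1-k-k\kappa_k}{k+1}=\frac{1-s_k}{k+1}. \tag{8}$$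
By (5), $s_k\le\frac{n-1}{n-1}+\frac{n-k}{(n-1)^2}-1\le\frac1{n-1}\le\frac12<1$. Hence $x_0(k)<1$. $\square$

What changes if $\mathfrak L$ is applied again? Let $x_1(k)$ be the same ratio for the sequence $b_k=(d_n^k)^2(1-x_0(k))$. By (6) and (8),
$$x_1(k)=x_0(k)^2\,\frac{(1-x_0(k-1))(1-x_0(k+1))}{(1-x_0(k))^2}=\frac k{k+2}\,(1+\kappa_k)^2\,\frac{(1-s_{k-1})(1-s_{k+1})}{(1-s_k)^2}.$$
The margin is now $1-\frac k{k+2}=\frac2{k+2}$. If we know only $0\le s\le \frac1{n-1}$, the last factor may be as large as $(1-\frac1{n-1})^{-2}$, which exceeds $1$ by about $\frac2{n-1}$. For $k$ near $n$ the uncertainty is as large as the margin, so (5) no longer decides the sign: one needs the second differences of $s_k$. Each further application asks for more, and the number of possible applications grows with $n$.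

## 2. All iterates: the statement, and the role of the end points

**Definition (iterates).** For $a_0,\dots,a_n$ let $a^{(0)}_k=a_k$ and, for $l\ge1$,
$$a^{(l)}_k=\bigl(a^{(l-1)}_k\bigr)^2-a^{(l-1)}_{k-1}a^{(l-1)}_{k+1}\qquad(l\le k\le n-l).$$
The sequence is $l$-log-concave if $a^{(j)}_k\ge0$ for $1\le j\le l$ and $j\le k\le n-j$, and infinitely log-concave if this holds for every $l$.

The question is Conjecture 2.2 of "Higher Order Log-Concavity in Euler's Difference Table" (http://www.billchen.org/preprint/appear_Order/appear_Order.pdf): is $\{d_n^k\}_{0\le k\le n}$ infinitely log-concave? It is known that the rows are log-concave and $2$-log-concave. The answer is yes.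

**Theorem.** For all $n\ge1$, $l\ge1$ and $l\le k\le n-l$ one has $a^{(l)}_k\ge0$ for $a_k=d_n^k$. Moreover:

* (a) $a^{(l)}_k>0$ except for $(n,l,k)=(2,1,1)$, where $a_1^{(1)}=0$.
* (b) For $n\ge8$, $l\ge5$, $l+1\le k\le n-1-l$ and $k<3\cdot2^{l-2}$: $(a^{(l)}_k)^2\ge\frac{3+\sqrt5}2\,a^{(l)}_{k-1}a^{(l)}_{k+1}$.
* (c) The boundary convention matters: if the row is padded with zeros ($a_{-1}=a_{n+1}=0$), then for every $n\ge2$ the second iterate has a negative entry at $k=n-1$.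

**Proof of (c).** For $n=2$ the padded iterates are $(1,1,1)\to(1,0,1)\to(1,-1,1)$. Let $n\ge3$. The second formula in (2) gives by induction
$$d_n^n=1,\quad d_n^{n-1}=n-1,\quad d_n^{n-2}=n^2-3n+3,\quad d_n^{n-3}=n^3-6n^2+14n-13 .$$
The inductions are as follows. First, $d_n^{n-1}=d_{n-1}^{n-2}+1$ with $d_2^1=1$. Next, $d_n^{n-2}=d_{n-1}^{n-3}+2(n-2)$ with $d_2^0=1$, and $n^2-3n+3$ increases by $2n-4$ from $n-1$ to $n$. Finally, $d_n^{n-3}=d_{n-1}^{n-4}+3(n^2-5n+7)$ with $d_3^0=2$, and $n^3-6n^2+14n-13$ increases by $3n^2-15n+21$ and equals $2$ at $n=3$. The padded first iterate has at $k=n,\ n-1,\ n-2$ the entries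
$$1,\qquad (n-1)^2-(n^2-3n+3)=n-2,$$
$$(n^2-3n+3)^2-(n-1)(n^3-6n^2+14n-13)=n^3-5n^2+9n-4 .$$
So the second iterate at $k=n-1$ is
$$(n-2)^2-(n^3-5n^2+9n-4)=-(n-1)(n^2-5n+8)<0,$$
because $n^2-5n+8$ has negative discriminant. $\square$

From here on no padding is used.

## 3. The ratios $x_l$ and a trap at $\phi^{-2}$

**Definition (valid indices and ratios).** An index $k$ is valid at level $l\ge0$ if $l+1\le k\le n-1-l$. For such $k$ put $x_l(k)=a^{(l)}_{k-1}a^{(l)}_{k+1}/(a^{(l)}_k)^2$.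

Since $a^{(l+1)}_k=(a^{(l)}_k)^2(1-x_l(k))$, and since the row itself is positive for $n\ge 2$, strict positivity of all iterates is equivalent to $0<x_l(k)<1$ for all $l\ge0$ and all valid $k$. In that case
$$x_{l+1}(k)=x_l(k)^2\,\frac{(1-x_l(k-1))(1-x_l(k+1))}{(1-x_l(k))^2}. \tag{9}$$
Write $\Delta^2f(k)=f(k+1)+f(k-1)-2f(k)$, $\theta_l=-\log x_l$, $u_l=1/(1-x_l)$. Then $x_l=(u_l-1)/u_l$, and (9) becomes
$$\theta_{l+1}=2\theta_l+\Delta^2\log u_l,\qquad x_{l+1}(k)=\frac{(u_l(k)-1)^2}{u_l(k-1)\,u_l(k+1)}. \tag{10}$$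
For row $4$: $x_0(1),x_0(2),x_0(3)=\frac{63}{121},\frac{33}{49},\frac79$, and $x_1(2)=\frac{58\cdot2}{16^2}=\frac{116}{256}$; formula (9) gives $\bigl(\frac{33}{49}\bigr)^2\cdot\frac{58}{121}\cdot\frac29\cdot\bigl(\frac{49}{16}\bigr)^2$, the same number.

Let $\phi=\frac{1+\sqrt5}2$, so $\phi^2=\frac{3+\sqrt5}2$, $\phi^{-2}=0.38196\ldots$, $1-\phi^{-2}=\phi^{-1}$, $\log\phi^2=0.9624\ldots$.

**Lemma 1 (the trap).** If $0<x_l(k)\le\phi^{-2}$ and $x_l(k\pm1)\in(0,1)$, then $0<x_{l+1}(k)\le\phi^{-2}$.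

*Proof.* By (9), $0<x_{l+1}(k)\le\bigl(x_l(k)/(1-x_l(k))\bigr)^2\le(\phi^{-2}/\phi^{-1})^2=\phi^{-2}$. $\square$

**The rows $n\le7$ by hand.** The purpose is to start later inductions at $n=8$. For $n=1$ there is nothing to check; for $n=2$, $a_1^{(1)}=0$. The other iterates are:

* $n=3$: $\mathfrak L=(5,1)$.
* $n=4$: $\mathfrak L=(58,16,2)$, $\mathfrak L^2=(140)$.
* $n=5$: $\mathfrak L=(1401,335,41,3)$, $\mathfrak L^2=(54784,676)$.
* $n=6$: $\mathfrak L=(47516,10822,1240,86,4)$, $\mathfrak L^2=(58195844,606908,2436)$, $\mathfrak L^3=(226572244480)$.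
* $n=7$: $\mathfrak L=(2239405,488461,53549,3541,157,5)$ and $\mathfrak L^2=(118676250176,1137855000,4131488,6944)$. Finally $\mathfrak L^3>0$, since $1137855000^2>1.29\cdot10^{18}>4.91\cdot10^{17}>118676250176\cdot4131488$ and $4131488^2>1.7\cdot10^{13}>7.91\cdot10^{12}>1137855000\cdot6944$.

So the Theorem's positivity statements hold for $n\le7$, with the single zero at $n=2$. From now on $n\ge8$, except that earlier rows occur in inductions, and $\nu=n-1\ge7$. Decimals are rounded in the safe direction.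

## 4. The model $1/k!$: how slowly the trap closes

Formula (6) with $\kappa_k=0$ is the ratio of the sequence $1/k!$. Let us run (10) on it, with a variable $z$ in place of $k$:
$$X_0=\frac z{z+1},\quad X_1=\frac z{z+2},\quad X_2=\frac{z^2}{(z+1)(z+3)},\quad X_3=\frac{z^3(4z-1)(4z+7)}{(z+2)^2(z+4)(4z+3)^2},$$
and $U_l=1/(1-X_l)$. Direct substitution shows
$$X_{l+1}(z)=\frac{(U_l(z)-1)^2}{U_l(z-1)U_l(z+1)}\qquad(l=0,1,2),$$
and this formula with $l=3$ defines $X_4$. One finds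
$$U_0-1=z,\quad U_1-1=\frac z2,\quad U_2-1=\frac{z^2}{4z+3},\quad U_3-1=\frac{16z^5+24z^4-7z^3}{8(16z^4+66z^3+101z^2+70.5z+18)}. \tag{11}$$
(For the last one, the denominator of $X_3$ expands to $16z^5+152z^4+521z^3+808z^2+564z+144$; subtract the numerator.) For real $z>0$ this gives
$$U_2-1\le\frac z4,\qquad U_3-1\le\frac z8, \tag{12}$$
and $U_2$ is increasing. The values of $U_3(k)-1$ for $k=4,\dots,12$ are
$$.26964,\ .37907,\ .49274,\ .60914,\ .72740,\ .84696,\ .96750,\ 1.08876,\ 1.21058,$$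
which increase. From them,
$$X_4(5),\dots,X_4(11)\le.0759,\ .1095,\ .1440,\ .1781,\ .2111,\ .2427,\ .2726, \tag{13}$$
and $X_3(4)\le.2124$, $X_3(5)\le.2749$.

**A first approach, and where it stops.** One would like to check that everything lies in the trap of Lemma 1 at some early level; then all later levels follow. But $x=\frac{u-1}u\le\phi^{-2}$ means $u-1\le\phi^{-2}/\phi^{-1}=\phi^{-1}=.618\ldots$. By (11), in the model this fails for every $k\ge1$ at level $0$ and for every $k\ge2$ at level $1$. At level $2$ it holds at $k=3$ ($\frac9{15}$) and fails for $k\ge4$ ($\frac{16}{19}$ and increasing). At level $3$ it holds for $4\le k\le7$ and fails at $k=8$. At level $4$ it holds for $5\le k\le11$ by (13). The trapped window roughly doubles at each level. So for an index $k$ we must control $x_l(k)$ by hand up to a level $l$ with $2^l$ comparable to $k$, and only then does Lemma 1 take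 over. No fixed level suffices for all $n$. The target is:

* levels $l\le4$: $0<x_l<1$ for all valid $k$, and the trap at level $4$ for $6\le k\le11$;
* levels $l\ge5$: direct control for $k\ge3\cdot2^{l-3}$, with the trap for $3\cdot2^{l-3}\le k<3\cdot2^{l-2}$.

**Perturbation variables.** For $l\le4$ write $x_l=X_le^{\chi_l}$. Since $1-X_le^{\chi}=(1-X_l)\bigl[1-\frac{X_l}{1-X_l}(e^\chi-1)\bigr]$ and $\frac{X_l}{1-X_l}=U_l-1$, we get $1-x_l=(1-X_l)\sigma_l$ with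
$$\sigma_l=1-(U_l-1)(e^{\chi_l}-1),\qquad\chi_{l+1}=2\chi_l+\Delta^2\log\sigma_l\quad(l\le3); \tag{14}$$
the second formula is (10) for $x$ minus (10) for $X$. For $l\le3$ and valid $k$ we have $0<X_l(k)<1$, so $x_l(k)<1$ is equivalent to $\sigma_l(k)>0$. By (6), $\chi_0=\log(1+\kappa_k)$ and $\sigma_0=1-s_k$.

## 5. First and second differences of $V_n^k$ and of $s_k$

Let $D_k=V_k-V_{k-1}$ ($1\le k\le n-1$), $H_k=D_{k+1}-D_k$ ($1\le k\le n-2$), and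
$$\beta_n=\frac1{\nu^2(\nu-1)},\qquad\gamma_n=\frac4{\nu^2(\nu-1)^2(\nu-2)}.$$

**Lemma 2.** For $n\ge7$: $0\le D_k\le\beta_n$ $(k\ge1)$, $D_k\ge n^{-3}$ $(k\ge2)$, $D_1\ge\frac1{2n^3}$, $0\le H_k\le\gamma_n$ $(k\ge1)$. For $n\ge8$ also $H_k\ge2/n^5$ $(k\ge2)$.

*Proof.* **Step 1: row 7.** This starts the induction. Here $V=\frac{265}{1854},\frac{309}{2119},\frac{181}{1214},\frac{71}{465},\frac{21}{134},\frac5{31},\frac16$, so the $D_k$ are $.002889,\ .003270,\ .003594,\ .004028,\ .004574,\ .005376$, against $\beta_7=.00555\ldots$, $7^{-3}=.002915\ldots$, $\frac1{2\cdot343}=.00145\ldots$. The $H_k$ are about $.00038,.00032,.00043,.00055,.00080$, against $\gamma_7=.00111\ldots$. All claims hold.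

Let $n\ge8$ and assume the first set of claims for row $n-1=\nu$, whose quantities carry primes. Put $W_k=k\rho'_{k-1}$ for $k\ge1$ and $W_0=n-1/V_0=-(-1)^n/\mathcal D_\nu$. By (3), $V_k=1/(n-W_k)$ for all $0\le k\le\nu$. Write $\Delta W_k=W_k-W_{k-1}$ and $\Delta^2W_k=\Delta W_{k+1}-\Delta W_k$. Then
$$D_k=V_kV_{k-1}\,\Delta W_k. \tag{15}$$
By (5) for row $\nu$: $\rho'_j\le\frac1\nu$ and $1+V'_j\le\frac\nu{\nu-1}$ for all $j$, while $\rho'_j\ge\frac1n$ and $1+V'_j\ge\frac{\nu+1}\nu$ for $j\ge1$. From $\rho=1-\frac1{1+V}$,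
$$\rho'_{j+1}-\rho'_j=\frac{D'_{j+1}}{(1+V'_{j+1})(1+V'_j)},\qquad\Delta^2\rho'_j=\frac{H'_j(1+V'_{j-1})-D'_j(V'_{j+1}-V'_{j-1})}{(1+V'_{j+1})(1+V'_j)(1+V'_{j-1})}. \tag{16}$$
We also use $\mathcal D_\nu\ge\nu(\nu-1)$ for $\nu\ge7$: $1854\ge42$, and $\mathcal D_{\nu+1}\ge\nu\mathcal D_\nu\ge\nu^2(\nu-1)\ge(\nu+1)\nu$.

**Step 2: $D_k\le\beta_n$.** Let $k\ge2$. Then $\Delta W_k=\rho'_{k-1}+(k-1)(\rho'_{k-1}-\rho'_{k-2})$ and $k-1\le\nu-1$. For $k\ge3$ the difference is at most $\beta_{n-1}\frac{\nu^2}{(\nu+1)^2}$ by (16). For $k=2$ it is at most $\beta_{n-1}$, its coefficient is $1$, and $(\nu-1)\nu^2\ge(\nu+1)^2$. In all cases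
$$\Delta W_k\le\frac1\nu+(\nu-1)\beta_{n-1}\frac{\nu^2}{(\nu+1)^2}=\frac1\nu+\frac{\nu^2}{(\nu-1)(\nu-2)(\nu+1)^2}.$$
The last term is $\le\frac1{\nu(\nu-2)}$ (equivalent to $\nu^2-\nu-1\ge0$) and $\le\frac{\nu+1}{\nu^2(\nu-1)}$ (equivalent to $\nu^3-3\nu^2-5\nu-2\ge0$). Hence
$$\Delta W_k\le\frac{\nu-1}{\nu(\nu-2)},\qquad\Delta W_k\le\frac{\nu^2+1}{\nu^2(\nu-1)}\qquad(k\ge2). \tag{17}$$
Also $W_{k-1}=(k-1)\rho'_{k-2}\le\frac{\nu-1}\nu$, so $V_{k-1}\le\frac1{\nu+1/\nu}=\frac\nu{\nu^2+1}$, and $V_k\le\frac1\nu$. By (15), $D_k\le\frac1\nu\cdot\frac\nu{\nu^2+1}\cdot\frac{\nu^2+1}{\nu^2(\nu-1)}=\beta_n$.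

For $k=1$: $V_0\le\frac1\nu$. From $W_1=\rho'_0\le\frac1\nu$ we get $V_1\le\frac1{n-1/\nu}=\frac{\nu}{\nu^2+\nu-1}\le\frac\nu{\nu^2+1}$. Finally $\Delta W_1\le\frac1\nu+\frac1{\mathcal D_\nu}\le\frac1\nu+\frac1{\nu(\nu-1)}=\frac1{\nu-1}\le\frac{\nu^2+1}{\nu^2(\nu-1)}$. The same product gives $D_1\le\beta_n$.

**Step 3: lower bounds for $D_k$.** For $k\ge2$, $\Delta W_k\ge\rho'_{k-1}\ge\frac1n$ (as $D'\ge0$) and $V_k,V_{k-1}\ge\frac1n$, so $D_k\ge n^{-3}$. For $k=1$: $V_1\ge\frac1n$ and $V_0\ge\frac1{n+1/\mathcal D_{n-1}}$. Moreover $W_1=\rho'_0=\frac1{1+1/V_0'}\ge\frac1{n+1/\mathcal D_{n-2}}$ because $1/V'_0=\mathcal D_{n-1}/\mathcal D_{n-2}\le n-1+1/\mathcal D_{n-2}$, and $W_0\le\frac1{\mathcal D_{n-1}}\le\frac1{4n}$. With $\mathcal D_{n-2}\ge265$ we get $\Delta W_1\ge\frac1{n+.01}-\frac1{4n}\ge\frac{.74}n$ and $D_1\ge\frac1n\cdot\frac1{n+.01}\cdot\frac{.74}n\ge\frac1{2n^3}$.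

**Step 4: $\Delta^2W_k\ge0$ for $1\le k\le\nu-1$.** This gives the sign of $H_k$. For $k\ge2$, comparing coefficients,
$$\Delta^2W_k=k\,\Delta^2\rho'_{k-1}+(\rho'_k-\rho'_{k-2}). \tag{18}$$
By (16), $\Delta^2\rho'_{k-1}\ge-2\beta_{n-1}^2$, and $\rho'_k-\rho'_{k-2}\ge\rho'_k-\rho'_{k-1}\ge\nu^{-3}\frac{(\nu-1)^2}{\nu^2}$. As $k\le\nu-1$,
$$\Delta^2W_k\ge\frac{(\nu-1)^2}{\nu^5}-\frac2{(\nu-1)^3(\nu-2)^2}>0,$$
since $(\nu-1)^5(\nu-2)^2/\nu^5\ge(\frac67)^5\cdot25>2$. For $k=1$, $\Delta^2W_1=2(\rho'_1-\rho'_0)+W_0\ge\frac{(\nu-1)^2}{\nu^5}-\frac1{\mathcal D_\nu}$, using $D'_1\ge\frac1{2\nu^3}$. This is positive: at $\nu=7$, $36\cdot1854>7^5$; and when $\nu\to\nu+1$, $\mathcal D_\nu$ gains a factor $\ge\nu$ while $\nu^5/(\nu-1)^2$ gains a factor $<(\frac87)^5<2$.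

**Step 5: lower bounds for $H_k$.** From (15), for $1\le k\le n-2$,
$$H_k=V_kV_{k-1}\,\Delta^2W_k+V_k(D_k+D_{k+1})\,\Delta W_{k+1}. \tag{19}$$
Hence $H_k\ge0$, and for $k\ge2$, $H_k\ge\frac1n\cdot\frac2{n^3}\cdot\frac1n=2/n^5$.

**Step 6: an upper bound for $\Delta^2W_k$.** We claim
$$\Delta^2W_k\le Y:=\frac{\nu^2}{(\nu+1)^2}\bigl[(\nu-1)\gamma_{n-1}+2\beta_{n-1}\bigr].$$
By (16), $\Delta^2\rho'_j\le H'_j/((1+V'_{j+1})(1+V'_j))$. For $k\ge3$ the claim follows from (18), since all indices that occur are $\ge1$. For $k=2$,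
$$\Delta^2W_2\le\frac{\nu^2}{(\nu+1)^2}[2\gamma_{n-1}+\beta_{n-1}]+\frac\nu{\nu+1}\beta_{n-1}.$$
Compared with $Y$, the excess $\bigl(\frac\nu{\nu+1}-\frac{\nu^2}{(\nu+1)^2}\bigr)\beta_{n-1}=\frac\nu{(\nu+1)^2}\beta_{n-1}$ is absorbed by $(\nu-3)\gamma_{n-1}\frac{\nu^2}{(\nu+1)^2}$, because $\gamma_{n-1}=\frac{4\beta_{n-1}}{(\nu-2)(\nu-3)}$ and $\nu\le\frac{4\nu^2}{\nu-2}$. For $k=1$, $\Delta^2W_1\le\frac{2\nu}{\nu+1}\beta_{n-1}+\frac1{\mathcal D_\nu}$. The excess over $2\beta_{n-1}\frac{\nu^2}{(\nu+1)^2}$ is $\frac{2\nu\beta_{n-1}}{(\nu+1)^2}+\frac1{\mathcal D_\nu}$, while $(\nu-1)\gamma_{n-1}\frac{\nu^2}{(\nu+1)^2}\ge\frac{4\nu\beta_{n-1}}{(\nu+1)^2}$. So it suffices that $\frac1{\mathcal D_\nu}\le\frac{2\nu\beta_{n-1}}{(\nu+1)^2}$, i.e. $\frac{(\nu+1)^2(\nu-1)^2(\nu-2)}{2\nu}\le\mathcal D_\nu$. At $\nu=7$ this is $823\le1854$; when $\nu\to\nu+1$ the left side gains a factor at most $\frac{81}{64}\cdot\frac{49}{36}\cdot\frac65<2.1$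 and the right side a factor $\ge7$.

**Step 7: $H_k\le\gamma_n$.** By (19), Step 6 and the first bound in (17), $H_k\le\frac Y{\nu^2}+\frac1\nu\cdot2\beta_n\cdot\frac{\nu-1}{\nu(\nu-2)}$. Multiply by $\nu^2(\nu-1)^2(\nu-2)$: we need
$$\frac{2(\nu-1)^2}{\nu^2}+\frac{\nu^2}{(\nu+1)^2}\Bigl[\frac{4(\nu-1)}{(\nu-2)(\nu-3)}+2\Bigr]\le4.$$
Write the bracket as $\frac{4c}\nu+2$ with $c=\frac{\nu(\nu-1)}{(\nu-2)(\nu-3)}$, and use $\frac{\nu^2}{(\nu+1)^2}\le1-\frac2\nu+\frac3{\nu^2}$ (with $p=1/\nu$, $(1+p)^2(1-2p+3p^2)=1+4p^3+3p^4$). Since $2-\frac4\nu+\frac2{\nu^2}+2-\frac4\nu+\frac6{\nu^2}=4-\frac8\nu+\frac8{\nu^2}$, it suffices that $c(1-\frac2\nu+\frac3{\nu^2})\le2-\frac2\nu$. For $\nu=7,8,9$ this reads $1.63\le1.71$, $1.49\le1.75$, $1.40\le1.77$. For $\nu\ge10$, $c\le1.61\le1.8$ and the factor is $\le1$. $\square$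

**Lemma 3.** Let $n\ge8$. Then $0\le\kappa_k\le\beta_n$, $0\le s_k\le\frac1{\nu(\nu-1)}$, and $|s_{k+1}-s_k|\le5/\nu^3$ $(1\le k\le n-2)$. For $2\le k\le n-2$, $|\Delta^2s_k|\le B$, where $B=(2+\frac{42}\nu)/\nu^4$, and one may also take $B=3/\nu^4$ if $\nu\ge16$.

*Proof.* **Step 1: sizes and first differences.** $\kappa_k=\frac{D_k}{1+V_{k-1}}\in[0,\beta_n]$, and $s_k=k\kappa_k\le\nu\beta_n$. By (7),
$$s_{k+1}-s_k=\nu D_{k+1}+(n-k-1)D_{k+1}(V_{k+1}+V_k)-V_k^2 .$$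
From below this is at least $\frac\nu{n^3}-\frac1{\nu^2}=-\frac{3\nu^2+3\nu+1}{\nu^2(\nu+1)^3}\ge-\frac3{\nu^3}$. From above it is at most $\frac1{\nu(\nu-1)}+\frac2{\nu^3}-\frac1{(\nu+1)^2}$, and $\nu^3$ times this is
$$\Bigl(\nu+1+\frac1{\nu-1}\Bigr)+2-\Bigl(\nu-2+\frac{3\nu+2}{(\nu+1)^2}\Bigr)=5+\frac1{\nu-1}-\frac{3\nu+2}{(\nu+1)^2}<5,$$
because $(\nu+1)^2<(3\nu+2)(\nu-1)$.

**Step 2: the second difference.** Taking $\Delta^2$ in (7), with $V_{k+1}=V_k+D_{k+1}$ and $V_{k-1}=V_k-D_k$,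
$$\Delta^2s_k=\nu H_k+(n-k)\bigl(2V_kH_k+D_{k+1}^2+D_k^2\bigr)-(D_{k+1}+D_k)(V_{k+1}+V_{k-1}).$$
For $2\le k\le n-2$ we have $n-k\le\nu-1$, so Lemma 2 and (5) give
$$\Delta^2s_k\le(\nu+2)\gamma_n+\frac2{\nu^4(\nu-1)}-\frac4{n^4},\qquad\Delta^2s_k\ge\frac{2\nu}{n^5}-\frac4{\nu^3(\nu-1)}.$$

**Step 3: from these to $B$.** With $p=1/\nu\in(0,\frac17]$, $\nu^4$ times the first bound is
$$f(p)=\frac{4(1+2p)}{(1-p)^2(1-2p)}+\frac{2p}{1-p}-\frac4{(1+p)^4}.$$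
We have $f(0)=0$ and $f'(0)=24+2+16=42$. The first term is $4(1+6p+19p^2+\cdots)$ with nonnegative coefficients, so its second derivative is $\ge152$; the second contributes $\ge4$, the third $\ge-80$. So $f''\ge76>0$, and both $f$ and $f(p)-42p$ increase. Since $f(\frac17)\le7.79$, i.e. $f(\frac17)-6\le1.79$, we get $f(p)\le42p+2$. Also $f(\frac1{16})\le2.85$. Minus $\nu^4$ times the second bound is $\frac4{1-p}-\frac2{(1+p)^5}\le\bigl(4+\frac{14}3p\bigr)-(2-10p)\le2+14.7p$ on $[0,\frac17]$ (chord of a convex function; Bernoulli), which is $\le2.93$ for $p\le\frac1{16}$. $\square$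

## 6. Levels up to $4$

**Tool.** If $f=-\log(1-w)$ with $|w|\le w^*<1$, $|\Delta^2w|\le b$ and consecutive differences of $w$ at most $\delta$, then
$$|\Delta^2f|\le\frac b{1-w^*}+\frac{\delta^2}{(1-w^*)^2}. \tag{20}$$
Indeed, Taylor's formula at the middle point for $F(w)=-\log(1-w)$ gives $F'(w)\Delta^2w$ plus two terms $\frac12F''\cdot(\text{difference})^2$.

**Bounds for $\chi_1,\dots,\chi_4$.** Their purpose is to feed Lemma 3 through (14). Put $B'=1.025B+27/\nu^6$. On $0\le s\le\frac1{42}$, $-\log(1-s)$ has first derivative $\le1.025$ and second derivative $\le1.05$, and $1.05\cdot25\le27$; so $|\Delta^2\log\sigma_0|\le B'$ and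
$$|\chi_1|\le\bar\chi_1:=2\beta_n+B'.$$
Write $e^{\chi_1}-1=(1+\kappa_k)^2e^t-1=2\kappa_k+r_k$ with $|t|\le B'$. Since $r_k=\kappa_k^2+(1+\kappa_k)^2(e^t-1)$,
$$|r_k|\le\beta_n^2+(1+\beta_n)^2(e^{B'}-1)\le\bar r:=1.02B'.$$
Indeed $(1+\beta_n)^2(e^{B'}-1)/B'$ decreases in $\nu$ and is $\le1.0087$ at $\nu=7$ (for $B=3/\nu^4$, $\nu\ge16$, it is smaller still). And $\beta_n^2/B'\le\frac1{1.025(\nu-1)^2(2+42/\nu)}\le.0034$ for $B=(2+42/\nu)/\nu^4$, respectively $\le\frac1{3.075(\nu-1)^2}\le.0015$ for $B=3/\nu^4$, $\nu\ge16$.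

As $U_1-1=\frac k2$, $1-\sigma_1(k)=s_k+\frac{kr_k}2$ for valid $k$ at level $1$, i.e. $2\le k\le\nu-1$. Let
$$s^*=\frac1{\nu(\nu-1)}+\frac{\nu-1}2\bar r,\qquad\ell=\frac1{1-s^*},\qquad\delta=\frac5{\nu^3}+\nu\bar r .$$
Then $|1-\sigma_1|\le s^*$, consecutive values of $1-\sigma_1$ differ by at most $\delta$, and $|\Delta^2(1-\sigma_1)(k)|\le B+2k\bar r$. By (20), and for the last two lines by $|\Delta^2\log\sigma|\le4\max|\log\sigma|$,
$$\begin{aligned}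
|\Delta^2\log\sigma_1|&\le B_1:=\ell(B+2K\bar r)+\ell^2\delta^2,\quad|\chi_2|\le\bar\chi_2:=2\bar\chi_1+B_1&&(\text{indices}\le K),\\
|\chi_3|&\le\bar\chi_3:=2\bar\chi_2-4\log(1-y_2),\quad y_2=(U_2(K)-1)(e^{\bar\chi_2}-1)&&(\text{indices}\le K-1),\\
|\chi_4|&\le\bar\chi_4:=2\bar\chi_3-4\log(1-y_3),\quad y_3=(U_3(K-1)-1)(e^{\bar\chi_3}-1)&&(\text{indices}\le K-2),
\end{aligned} \tag{21}$$
provided $s^*,y_2,y_3<1$. The third line is used only for $K-1\le12$, where $U_3$ increases on the integers listed in Section 4. These conditions also give $\sigma_1,\sigma_2,\sigma_3>0$ in the respective ranges.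

**Proposition 2.** For $n\ge8$, $l\le4$ and all valid $k$: $0<x_l(k)<1$.

*Proof.* Here $B=(2+42/\nu)/\nu^4$. Positivity of $x_l$ is automatic once the previous level lies in $(0,1)$.

**Step 1: $n=8,9,10$.** For these rows we just evaluate (21). The largest valid index at level $2$ is $K=n-3$.

| $n$ | $K$ | $B$ | $B'$ | $\ell$ | $\delta$ | $\bar\chi_1$ | $B_1$ | $\bar\chi_2$ | $y_2$ | $\bar\chi_3$ |
|---|---|---|---|---|---|---|---|---|---|---|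
| 8 | 5 | .00334 | .00365 | 1.037 | .0407 | .01046 | .0439 | .0652 | .0734 | .436 |
| 9 | 6 | .00178 | .00193 | 1.026 | .0256 | .0064 | .0268 | .0397 | .0541 | .303 |
| 10 | 7 | .00102 | .0011 | 1.019 | .0170 | .00419 | .0174 | .0259 | .0415 | .222 |

All entries from $B$ on are upper bounds; $U_2(K)-1=\frac{25}{23},\frac{36}{27},\frac{49}{31}$. For $n=8$ the only valid index at level $3$ is $4$, and $x_3(4)\le.2124e^{.436}<.33$; level $4$ has none. For $n=9$ level $3$ has $k=4,5$, and $x_3\le.2749e^{.303}<.38$; level $4$ has none. For $n=10$: $y_3\le.49274(e^{.222}-1)\le.1226$, so level $3$ is fine; level $4$ has only $k=5$, $\bar\chi_4\le.968$ and $x_4(5)\le.0759e^{.968}<.21$.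

**Step 2: $n\ge11$, levels $0$ to $3$.** Now $\nu\ge10$ and $K=\nu-2$; we need the dependence on $\nu$. Let $C=\nu^3\bar\chi_2=\frac{4\nu}{\nu-1}+2\nu^3B'+\nu^3B_1$. As $\nu B'$ decreases in $\nu$, so does $s^*$, and $\ell\le1.0145$, its bound at $\nu=10$. Put $p=1/\nu\le.1$; then $\nu^4B'=2.05+43.05p+27p^2$. With $\ell$ replaced by $1.0145$, each summand of $C$ decreases in $\nu$. Indeed $\nu^3B=p(2+42p)$, $\nu^3\delta^2=p^3\bigl(5+1.02(2.05+43.05p+27p^2)\bigr)^2$, and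
$$2\nu^3(\nu-2)\bar r=2.04(1-2p)(2.05+43.05p+27p^2),$$
where the derivative of $(1-2p)(2.05+43.05p+27p^2)$ is $38.95-118.2p-162p^2>0$ on $[0,.1]$. At $\nu=10$ we get $C\le4.4445+1.325+1.0145(.62+10.812)+.1424\le17.6$. So $C\le17.6$ and $\bar\chi_2=C/\nu^3\le.0176$.

By (12), $y_2\le\frac{\nu-2}4(e^{\bar\chi_2}-1)\le.036$. Using $e^x-1\le1.009x$ for $0\le x\le.0176$ and $-\log(1-y)\le1.019y$ for $0\le y\le.036$,
$$\bar\chi_3\le\bar\chi_2\bigl[2+1.0285(\nu-2)\bigr]\le1.0285\,\frac C{\nu^2}\le.182 .$$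
For $k\le n-4=\nu-3$, using $e^x-1\le1.1x$ for $0\le x\le.182$ and (12),
$$\epsilon:=\max(U_3(k)-1)(e^{\bar\chi_3}-1)\le\frac{\nu-3}8\cdot1.1\cdot1.0285\,\frac C{\nu^2}\le.1415\,C\,\frac{\nu-3}{\nu^2}\le.175<1,$$
since $(\nu-3)/\nu^2$ decreases for $\nu\ge6$. So $s_k<1$, $s^*<1$, $y_2<1$, $\epsilon<1$, and levels $0$–$3$ are fine.

**Step 3: $n\ge11$, level $4$.** Here we use (10) itself rather than (14), because the crude bound on $\chi_4$ is no longer needed. Let $5\le k\le n-5=\nu-4$. We have $u_3=U_3/\sigma_3$ with $\sigma_3\in[1-\epsilon,1+\epsilon]$. Polynomial division in (11) gives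
$$8(U_3-1)=z-\frac{21}8+\psi(z),\qquad\psi=\frac{65.25z^3+194.625z^2+167.0625z+47.25}{16z^4+66z^3+101z^2+70.5z+18}>0,$$
and $\psi\le1$ for $z\ge5$, since there $16z^4+.75z^3-93.625z^2-96.5625z-29.25\ge0$ (note $16z^4\ge400z^2$). With $U=U_3(k)$:
$$\begin{aligned}8(U-U_3(k-1))&=1+\psi(k)-\psi(k-1)\le2,&&\text{so } U_3(k-1)\ge U-\tfrac14,\\ 8(U_3(k+1)-U)&=1+\psi(k+1)-\psi(k)\ge0,&&\text{so } U_3(k+1)\ge U.\end{aligned}$$
Hence $u_3(k-1)u_3(k+1)\ge(U-\frac14)^2/(1+\epsilon)^2$, while $0<u_3(k)-1\le\frac U{1-\epsilon}-1$. By (10), $x_4(k)<1$ if $\frac U{1-\epsilon}-1<\frac{U-1/4}{1+\epsilon}$, that is, if $\frac{2\epsilon U}{1-\epsilon^2}<1-\frac1{4(1+\epsilon)}$; so $\frac{2\epsilon U}{1-\epsilon^2}<\frac34$ suffices. As $U\le1+\frac k8\le\frac{\nu+5}8$ and $\frac{(\nu+5)(\nu-3)}{\nu^2}=1+\frac2\nu-\frac{15}{\nu^2}\le\frac{16}{15}$,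
$$2\epsilon U\le.0354\,C\cdot\frac{16}{15}\le.665,\qquad\frac{2\epsilon U}{1-\epsilon^2}\le\frac{.665}{.969}<.69. \qquad\square$$

**Proposition 3.** If $6\le k\le11$ and $n\ge k+6$, then $x_4(k)\le\phi^{-2}$.

*Proof.* Use (21) with $K=k+2\le n-4$, with $B=(2+42/\nu)/\nu^4$ for $k\le10$ and $B=3/\nu^4$ for $k=11$ (then $\nu\ge16$). For fixed $K$, all of $\beta_n,B,B',\bar r,\nu\bar r,s^*,\ell,\delta$, hence $\bar\chi_1,B_1,\bar\chi_2,y_2,\bar\chi_3,y_3,\bar\chi_4$, decrease in $\nu$; so it suffices to take $\nu=k+5$. Here $\ell\le1.012$ (and $\ell\le1.0093$ for $k=7$). The values $U_2(K)-1$ are $\frac{64}{35},\frac{81}{39},\frac{100}{43},\frac{121}{47},\frac{144}{51},\frac{169}{55}$, and $U_3(k+1)-1$ is in the list of Section 4. Upper bounds: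

| $k$ | $10^4\beta_n$ | $10^4B'$ | $\bar\chi_1$ | $B_1$ | $\bar\chi_2$ | $\bar\chi_3$ | $\bar\chi_4$ | $X_4(k)e^{\bar\chi_4}$ |
|---|---|---|---|---|---|---|---|---|
| 6 | 8.265 | 4.23 | .00208 | .00747 | .01163 | .1099 | .514 | .19 |
| 7 | 6.314 | 2.81 | .00155 | .00554 | .00864 | .0901 | .465 | .24 |
| 8 | 4.932 | 1.934 | .00118 | .00421 | .00657 | .0751 | .424 | .28 |
| 9 | 3.925 | 1.37 | .00093 | .00327 | .00513 | .0637 | .391 | .32 |
| 10 | 3.175 | 1.00 | .00074 | .00259 | .00407 | .0546 | .362 | .352 |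
| 11 | 2.605 | .487 | .00057 | .00136 | .00250 | .0360 | .254 | .353 |

All $y_2,y_3$ are below $.08$, and the last column is below $.3819<\phi^{-2}$. $\square$

## 7. Where absolute values stop, and what discs give instead

The last two lines of (21) use $|\Delta^2\log\sigma_i|\le4\max|\log\sigma_i|$. Since $e^x-1\ge x$ and $-\log(1-y)\ge y$, they give at best $\bar\chi_{i+1}\ge\bigl(2+4(U_i-1)\bigr)\bar\chi_i$. For $k$ comparable with $n$ the factor is comparable with $n$. So a bound $\bar\chi_2$ of order $n^{-3}$ turns into $\bar\chi_3$ of order $n^{-2}$ and $\bar\chi_4$ of order $n^{-1}$. Two more factors of this order would leave bounds of order $1$ and then $n$, which say nothing. This happens after a number of levels independent of $n$, while by Section 4 we must go on until $2^l$ is comparable with $k$.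

The loss comes from ignoring that $\chi_i$ varies slowly with $k$. A robust way to use slow variation through many levels is analyticity. Suppose $F$ is analytic near $\{|\zeta-z|\le R\}$ with $R>1$. In $F(z+1)+F(z-1)-2F(z)$ only even Taylor coefficients enter, and Cauchy's estimates give
$$|F(z+1)+F(z-1)-2F(z)|\le2\sup|F|\sum_{m\ge1}R^{-2m}=\frac{2\sup|F|}{R^2-1}. \tag{22}$$
At level $i$ the dangerous factor $U_i-1$ has size about $k2^{-i}$. Choosing $R_i^2-1=2^{1-i}k$ cancels it exactly, at the price of shrinking the domain by $R_i$. The sum of all the radii must fit in a disc about $k$ on which the initial data are analytic and small.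

Two obstacles remain. First, $V_n^k$ is defined only at integers. We replace it by the rational function obtained by running (3) for $q=\lfloor k/2\rfloor$ steps from the constant $\frac1{n-q}$. It is analytic in a large disc, and at integers it is wrong only by about $(k/2)^{-k/2}$. This is so small that it survives the crude amplification by factors $2+4.4u_i$. Second, the rational functions $X_l$ become unwieldy; for $i\ge3$ we replace $-2^{-i}\log X_i$ by $\frac1{z+11/8}$ and control the difference.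

**Proposition 4.** Let $n\ge8$, $l\ge5$, $3\cdot2^{l-3}\le k\le n-1-l$. Then $0<x_l(k)<1$; if moreover $k<3\cdot2^{l-2}$, then $x_l(k)\le\phi^{-2}$.

Sections 8–12 prove this. Fix such $n,l,k$; so $k\ge12$ and $n\ge k+l+1\ge18$. Put $q=\lfloor k/2\rfloor$, $\gamma=\frac{11}8$, and
$$R_i=\sqrt{1+2^{1-i}k}\ (0\le i\le l-1),\qquad S_i=\sum_{j=i}^{l-1}R_j,\quad S_l=0,\qquad\Delta_i=\{|z-k|\le S_i\}.$$
Then $\{|\zeta-z|\le R_i\}\subset\Delta_i$ for $z\in\Delta_{i+1}$, $R_i>1$, and $S_i\ge l-i$.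

**Sizes of the discs.** For fixed $l$, $S_i/k$ decreases in $k$. At $k=3\cdot2^{l-3}$, $S_i=\Sigma_{l-1-i}$ where $\Sigma_J=\sum_{j\le J}r_j$, $r_j=\sqrt{1+3\cdot2^{j-1}}$:
$$\Sigma_0,\dots,\Sigma_5\le1.5812,\ 3.5812,\ 6.2270,\ 9.8326,\ 14.8326,\ 21.8326,\quad\Sigma_6<31.69,\ \Sigma_7<45.58.$$
For $J\ge1$, $r_{J+1}\le\Sigma_J$: true for $J=1$, and then $r_{J+2}\le\sqrt2\,r_{J+1}\le\Sigma_J+r_{J+1}=\Sigma_{J+1}$. So $\Sigma_{J+1}\le2\Sigma_J$, and $\Sigma_J/2^J$ is nonincreasing for $J\ge1$; its maximum over $J\ge0$ is $\Sigma_1/2\le1.7906$. Hence, for all admissible $k$,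
$$\frac{S_i}k\le\frac4{3\cdot2^i}\cdot\frac{\Sigma_J}{2^J}\le\frac4{3\cdot2^i}\cdot1.7906,\qquad J=l-1-i\ (i\le l-1). \tag{23}$$

**The bound $k+S_0\le1.5\,n$.** It keeps the disc within the reach of (3). Since $n\ge k+l+1$, it suffices that $S_0\le\frac k2+\frac32(l+1)$. As a function of real $k$, $S_0$ is concave with slope $\sum_i\frac{2^{1-i}}{2R_i}=\sum_i\frac{R_i^2-1}{2kR_i}\le\frac{S_0}{2k}$. For $l=5$: at $k=12,13,14$ we have $14.84\le15$, $15.36\le15.5$, $15.87\le16$, and the slope at $14$ is at most $.1857+.1291+.0884+.0590+.0377<\frac12$. For $l=6$: $21.84\le22.5$ at $k=24$, slope $\le.46$. For $l=7$: $31.69\le36$ at $k=48$, slope $\le.34$. For $l\ge8$: $S_0\le\frac43\cdot\frac{45.58}{128}k\le.48k$.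

## 8. A rational function in place of $V_n^k$

Define $\tilde V_{n-q}\equiv\frac1{n-q}$ and, for $r=n-q+1,\dots,n$,
$$\tilde V_r(\xi)=\frac1{r-\xi\,\tilde\rho_{r-1}(\xi-1)},\qquad\tilde\rho=\frac{\tilde V}{1+\tilde V}.$$

**Step 1: size on $\Delta_0$.** We show that these functions are analytic where needed. Let $z\in\Delta_0$, $r=n-j$, $0\le j\le q-1$, $\xi\in\{z-j,z-1-j\}$. Since $k-1-j\ge0$, $|\xi|\le S_0+k-j\le1.5n-j$. Claim:
$$|\xi\tilde\rho_{r-1}(\xi-1)|\le2.4,\qquad\text{so}\qquad|\tilde V_r(\xi)|\le\frac1{r-2.4}.$$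
For $j=q-1$: $q\le\frac k2\le\frac n2-3$, so $j\le\frac n2-4$; $\tilde\rho_{r-1}=\frac1r$, and $\frac{|\xi|}r\le\frac{1.5n-j}{n-j}\le\frac{2(n+4)}{n+8}\le2$. For $j\le q-2\le\frac n2-5$, induct on $r$: $|\tilde V_{r-1}(\xi-1)|\le\frac1{r-3.4}$, hence $|\tilde\rho_{r-1}(\xi-1)|\le\frac1{r-4.4}$, and, the quotient being increasing in $j$,
$$\frac{|\xi|}{r-4.4}\le\frac{1.5n-j}{n-j-4.4}\le\frac{2(n+5)}{n+1.2}\le2.4\qquad(n\ge18).$$
The denominators stay away from $0$ on the closed sets, so all these functions are analytic near them.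

**Step 2: first differences.** These control $\tilde\kappa$. Let $\Lambda_r=\sup_{z\in\Delta_0}|\tilde V_r(z-j)-\tilde V_r(z-1-j)|$ with $j=n-r$. Claim: $\Lambda_r\le\frac{1.39}{(r-2.4)^2(r-4.4)}$. With $\xi=z-j$,
$$\tilde V_r(\xi)-\tilde V_r(\xi-1)=\tilde V_r(\xi)\tilde V_r(\xi-1)\bigl[\xi\tilde\rho_{r-1}(\xi-1)-(\xi-1)\tilde\rho_{r-1}(\xi-2)\bigr].$$
For $j=q-1$ the bracket is $\frac1r$ and the claim is clear. For $j\le q-2$ we have $r\ge\frac n2+5\ge14$. The bracket is $\tilde\rho_{r-1}(\xi-1)+(\xi-1)[\tilde\rho_{r-1}(\xi-1)-\tilde\rho_{r-1}(\xi-2)]$. Here $|\xi-1|\le2.4(r-4.4)$ by Step 1, and $|1+\tilde V_{r-1}|\ge\frac{r-4.4}{r-3.4}$ at both points. So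
$$\Lambda_r\le\frac1{(r-2.4)^2}\Bigl[\frac1{r-4.4}+2.4(r-4.4)\frac{(r-3.4)^2}{(r-4.4)^2}\Lambda_{r-1}\Bigr]\le\frac{1+\frac{2.4\cdot1.39}{r-5.4}}{(r-2.4)^2(r-4.4)}.$$
The numerator is $\le1.39$ for $r\ge14$, and $\le1.27$ for $r=n\ge18$.

Let $\tilde\kappa(z)=\frac{1+\tilde V_n(z)}{1+\tilde V_n(z-1)}-1$. Since $|1+\tilde V_n(z-1)|\ge\frac{n-3.4}{n-2.4}$, on $\Delta_0$
$$|\tilde\kappa|\le\frac{1.27}{(n-2.4)(n-3.4)(n-4.4)},\qquad|\log(1+\tilde\kappa)|\le1.001\cdot(\text{same bound}), \tag{24}$$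
because the bound is below $4.2\cdot10^{-4}$ for $n\ge18$.

**Step 3: the error at integers.** For integers $k'\in[k-l-1,k+l]$, $V_n^{k'}$ satisfies the same $q$-step recursion (3). Indeed, for $j\le q-1$ the arguments satisfy $k'-j\ge\lceil k/2\rceil-l\ge1$ (for $l=5$, $k\ge12$, this is $6-5$; in general $3\cdot2^{l-4}-l\ge1$) and $k'-j\le n-1-j$; the last argument is $k'-q\ge0$. At row $n-q$ the error is at most $\frac1{(n-q)(n-q-1)}$: by (5) for arguments $\ge1$, and for argument $0$ because $V_r^0=\frac1{r-\tau}$ with $|\tau|=1/\mathcal D_{r-1}\le1$. At these arguments $0\le V_r,\tilde V_r\le\frac1{r-1}$; for $\tilde V$ this is the induction of (5) again, since $0\le k'-j\le r-1$. Now $V\mapsto\frac V{1+V}$ is $1$-Lipschitz for $V\ge0$, so one step multiplies the error by at most $\frac{k'-j}{(r-1)^2}\le\frac1{r-1}$, $r=n-j$. As $\log(1+V)$ is $1$-Lipschitz for $V\ge0$ and $\chi_0(k')=\log(1+V_n^{k'})-\log(1+V_n^{k'-1})$,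
$$|\chi_0(k')-\log(1+\tilde\kappa(k'))|\le\mathrm{err}_0:=\frac2{(n-q)(n-q-1)\prod_{j=1}^q(n-j)}\qquad(|k'-k|\le l). \tag{25}$$

## 9. The flow on discs, levels $0$ to $3$

Put $\tilde\chi_0=\log(1+\tilde\kappa)$ and, for $i=0,1,2$,
$$\tilde\sigma_i=1-(U_i-1)(e^{\tilde\chi_i}-1),\qquad\tilde\chi_{i+1}=2\tilde\chi_i+\Delta^2\log\tilde\sigma_i,$$
with $\tilde\chi_i$ on $\Delta_i$. Let $d_i=2^{-i}\sup_{\Delta_i}|\tilde\chi_i|$. On $\Delta_i$ we have $|U_i-1|\le2^{-i}|z|$; for $i=2$ this is $|4z|\le|4z+3|$, true because $\mathrm{Re}\,z>0$ on $\Delta_2$: by (23) with $J\ge2$, $S_2\le\frac13\cdot\frac{6.2270}4k<.52k$. Since $|e^x-1|\le|x|e^{|x|}$,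
$$|\tilde\sigma_i-1|\le w_i:=(k+S_i)\,d_i\,e^{2^id_i}.$$
If $w_i<1$, then $|\log\tilde\sigma_i|\le-\log(1-w_i)$ on $\Delta_i$, and (22) with $R_i^2-1=2^{1-i}k$ gives $|\Delta^2\log\tilde\sigma_i|\le\frac{2^i}k(-\log(1-w_i))$ on $\Delta_{i+1}$. Dividing by $2^{i+1}$,
$$d_{i+1}\le d_i+\frac{-\log(1-w_i)}{2k}\qquad(i=0,1,2). \tag{26}$$
The factor $2k$ in place of a loss of order $k$ is the gain announced in Section 7.

## 10. The flow on discs, levels $3$ to $l$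

Put $P_3=-\frac18\log X_3$, $Q=\frac1{z+\gamma}$, $T_3=P_3-\frac18\tilde\chi_3$, and for $3\le i<l$
$$T_{i+1}=T_i+2^{-i-1}\Delta^2h_i,\qquad h_i=-\log\bigl(1-e^{-2^iT_i}\bigr).$$
This is (10) for $\tilde x_i=e^{-2^iT_i}$, and $\tilde x_3=X_3e^{\tilde\chi_3}$. Let $E_i=T_i-Q$ and $\hat e_i=\sup_{\Delta_i}|E_i|$. By (23), $S_i\le\frac4{24}\cdot1.7906\,k\le.299k$ for $i\ge3$. So on $\Delta_3$: $|z|\ge k-S_3\ge8.41$ and $\cos\arg z\ge\sqrt{1-.299^2}\ge.95$.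

**Step 1: $P_3$ is close to $Q$.** Dividing numerator and denominator of $X_3$ by $16z^5$,
$$8P_3=2\log\Bigl(1+\frac2z\Bigr)+\log\Bigl(1+\frac4z\Bigr)+2\log\Bigl(1+\frac3{4z}\Bigr)-\log\Bigl(1-\frac1{4z}\Bigr)-\log\Bigl(1+\frac7{4z}\Bigr)=\sum_{j\ge1}\frac{(-1)^{j-1}m_j}{jz^j},$$
$$m_j=2\cdot2^j+4^j+2(\tfrac34)^j-(-\tfrac14)^j-(\tfrac74)^j,\qquad m_1,\dots,m_4=8,\ 22,\ 75.5,\ 279.25.$$
For $j\ge5$, $0\le m_j\le4^j+2\cdot2^j$, so these terms contribute to $P_3$ at most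
$$\frac1{40|z|^5}\Bigl[\frac{1024}{1-4/|z|}+\frac{64}{1-2/|z|}\Bigr]\le\frac{1953+84}{40|z|^5}\le\frac{51}{|z|^5}.$$
On the other hand $Q=\frac1z-\frac\gamma{z^2}+\frac{\gamma^2}{z^3}-\frac{\gamma^3}{z^4}+\frac{\gamma^4}{z^4(z+\gamma)}$, and the last term is at most $3.58|z|^{-5}$ since $|z+\gamma|\ge|z|$. The coefficients of $z^{-1}$ agree, and those of $z^{-2}$ agree because $\frac{22}{16}=\gamma$; this is why $\gamma=\frac{11}8$. With $\mu=\frac{75.5}{24}-\gamma^2=1.25520\ldots$ and $\frac{279.25}{32}-\gamma^3=6.12695\ldots$,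
$$P_3-Q=\frac{\mu-6.12695\ldots/z}{z^3}+\tau,\quad|\tau|\le\frac{55.1}{|z|^5},\qquad\text{so}\qquad|P_3-Q|\le\frac{1.2553+55.1/|z|^2}{|z|^3}. \tag{27}$$
Here we used that $|\mu-\omega|\le\mu$ when $|\omega|\le2\mu\cos\arg\omega$; for $\omega=6.12695\ldots/z$ one has $|\omega|\le.73$ and $\cos\arg\omega\ge.95$. Hence $\hat e_3\le d_3+\sup_{\Delta_3}|P_3-Q|$.

**Step 2: splitting $h_i$.** We separate the known main part from the perturbation. Let $y=z+\gamma$, $s=2^i/y$, $g_i=-\log(1-e^{-s})$, $\eta=2^iE_i$. Then $2^iT_i=s+\eta$ and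
$$h_i=g_i-\log\Bigl(1+\frac{1-e^{-\eta}}{e^s-1}\Bigr).$$
On $\Delta_i$, $3\le i\le l-1$, we have $k\ge\frac34 2^i$, so $|s|\le\frac{2^i}{k-S_i}\le\frac{4/3}{.701}\le1.91$. Also $|\mathrm{Im}\,s|\le\frac12\mathrm{Re}\,s$, because $|\sin\arg y|\le\frac{S_i}{k+\gamma}\le.299$. Then $|e^s-1|\ge|s|$. Indeed, with $a=\mathrm{Re}\,s\in(0,2]$,
$$\mathrm{Re}\int_0^1e^{ts}dt\ge\int_0^1(1+ta)\Bigl(1-\frac{t^2a^2}8\Bigr)dt=1+\frac a2-\frac{a^2}{24}-\frac{a^3}{32}\ge1 .$$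
Therefore
$$\Bigl|\frac{1-e^{-\eta}}{e^s-1}\Bigr|\le\frac{|\eta|e^{|\eta|}}{|s|}\le|y|\,\hat e_ie^{2^i\hat e_i}\le w_i:=(k+\gamma+S_i)\,\hat e_i\,e^{2^i\hat e_i}.$$

**Step 3: the main part has a small second difference.** Since $\frac{ds}{dz}=-2^{-i}s^2$, $g_i'(z)=2^{-i}\frac{s^2}{e^s-1}$ and $g_i''(z)=-b(s)/y^2$ with
$$b(s)=\frac d{ds}\frac{s^2}{e^s-1}=1-s+\frac{s^2}4+\sum_{m\ge2}\frac{(2m+1)B_{2m}}{(2m)!}s^{2m},\qquad\frac{|B_{2m}|}{(2m)!}\le2.17(2\pi)^{-2m}\ (m\ge2),$$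
where $B_{2m}$ are the Bernoulli numbers. For $z\in\Delta_{i+1}$ and $|t|\le1$, $|z+t+\gamma|\ge\mathrm{Re}(z+t+\gamma)\ge k-S_{i+1}$, as $\gamma>1$. The corresponding $s$ satisfies $|s|\le\frac{2^{l-1}}k\le\frac43$ if $i=l-1$ (as $S_l=0$, and then $s$ is real). If $i\le l-2$, then $|s|\le\frac{2/3}{1-.15}$, as $2^i/k\le\frac23$ and $S_{i+1}\le\frac4{48}\cdot1.7906\,k\le.15k$. In both cases $|s|\le1.4\le4\cos\arg s$. Hence $|1-s+\frac{s^2}4|=|1-\frac s2|^2=1-\mathrm{Re}\,s+\frac{|s|^2}4\le1$, and the sum over $m\ge2$ is at most $.027+.002+.001$; so $|b(s)|\le1.05$. As $\Delta^2g(z)=\int_{-1}^1(1-|t|)g''(z+t)\,dt$, we get $|\Delta^2g_i|\le1.05/(k-S_{i+1})^2$ on $\Delta_{i+1}$.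

**Step 4: the recursion.** Applying (22) to $h_i-g_i$ and adding Step 3: as long as $w_i<1$,
$$\hat e_{i+1}\le\hat e_i+\frac{-\log(1-w_i)}{2k}+\frac{1.05\cdot2^{-i-1}}{(k-S_{i+1})^2}\qquad(3\le i\le l-1). \tag{28}$$

## 11. Running the recursions (26) and (28)

**Monotonicity for $l=5$.** It reduces all $k$ to one value. With $n\ge k+6$, (24) gives $kd_0\le\frac{1.2713\,k}{(k+3.6)(k+2.6)(k+1.6)}$. This bound, the ratios $S_i/k$, and $k$ times the bound (27) at $|z|=k-S_3$ all decrease in $k$. In (26) and (28) multiplied by $k$, the inputs are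
$$w_i=\frac{k+S_i}k(kd_i)e^{2^i(kd_i)/k}\quad\text{resp.}\quad w_i=\frac{k+\gamma+S_i}k(k\hat e_i)e^{2^i(k\hat e_i)/k},\qquad\frac k{(k-S_{i+1})^2}.$$
So by induction the resulting bounds for $kd_i$, $w_i$, $k\hat e_i$ and $(k+\gamma+S_i)\hat e_i$ all decrease in $k$.

**Case A: $l=5$, $k\ge12$.** The worst case is $k=12$: $S_0,\dots,S_4\le14.8326,\ 9.8326,\ 6.2270,\ 3.5812,\ 1.5812$.

* $d_0\le4.11\cdot10^{-4}$; $w_0\le.01104$, $d_1\le8.74\cdot10^{-4}$; $w_1\le.0192$, $d_2\le1.69\cdot10^{-3}$; $w_2\le.0311$, $d_3\le3.01\cdot10^{-3}$.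
* $|P_3-Q|\le3.41\cdot10^{-3}$, so $\hat e_3\le6.42\cdot10^{-3}$.
* $w_3\le.1147$, $\hat e_4\le6.42\cdot10^{-3}+5.08\cdot10^{-3}+6.1\cdot10^{-4}=.01211$.
* $w_4\le.2200$, $\hat e_5\le.01211+.01036+.00023=.0227$.

So for all $k\ge12$: $(k+\gamma)\hat e_5\le.31$, $(k+\gamma+S_3)\hat e_3\le.115$, $(k+\gamma+S_4)\hat e_4\le.182$.

**Case B: $l=5$, $k\ge19$.** A sharper value is needed for $19\le k\le23$. Take $k=19$, $n\ge25$: $S_0,\dots,S_4\le18.20,\ 11.95,\ 7.48,\ 4.24,\ 1.84$.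

* $d_0\le1.27\cdot10^{-4}$; $w_0\le.00473$, $d_1\le2.52\cdot10^{-4}$; $w_1\le.00781$, $d_2\le4.59\cdot10^{-4}$; $w_2\le.01219$, $d_3\le7.83\cdot10^{-4}$.
* $|P_3-Q|\le4.70\cdot10^{-4}$, $\hat e_3\le1.26\cdot10^{-3}$.
* $w_3\le.0314$, $\hat e_4\le1.26\cdot10^{-3}+8.4\cdot10^{-4}+2.3\cdot10^{-4}=2.33\cdot10^{-3}$.
* $w_4\le.0538$, $\hat e_5\le2.33\cdot10^{-3}+1.46\cdot10^{-3}+10^{-4}=3.89\cdot10^{-3}$.

So $(k+\gamma)\hat e_5\le.08$ for $k\ge19$.

**Case C: $l\ge6$, $k\ge3\cdot2^{l-3}\ge24$.** Here all levels must be handled at once. By (23), $S_0,\dots,S_4\le.9098k,\ .6181k,\ .4098k,\ .2595k,\ .1493k$, and $S_i\le2.3875\cdot2^{-i}k\le.0747k$ for $i\ge5$. Put $\lambda=24/k\le2^{6-l}\le1$ and $\varepsilon_i=k\hat e_i$; note $\frac1k=\frac\lambda{24}$ and $\frac1{k^2}=\frac{\lambda^2}{576}$.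

Levels $0$ to $3$: since $n\ge k+7$, $kd_0\le1.2713/k^2\le.002208\lambda^2$. By (26) with $-\log(1-w)\le\frac w{1-w}$: $w_0\le.00422\lambda^2$, $kd_1\le.00433\lambda^2$; $w_1\le.00702\lambda^2$, $kd_2\le.00787\lambda^2$; $w_2\le.01112\lambda^2$, $kd_3\le.01350\lambda^2$. By (27) with $|z|\ge.7405k\ge17.7$: $k|P_3-Q|\le3.53/k^2\le.00614\lambda^2$. So $\varepsilon_3\le.0197\lambda^2$.

* $i=3$: $\frac{k+\gamma+S_3}k\le1.317$, $w_3\le.0263\lambda^2$; $\varepsilon_4\le.0333\lambda^2+.0038\lambda\le.0371$.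
* $i=4$: $\frac{k+\gamma+S_4}k\le1.2067$, $16\hat e_4\le\frac{16\cdot.0371}{24}\le.02474$; $w_4\le1.2370\,\varepsilon_4\le.0460$. With $-\log(1-w)\le w/.954$: $\varepsilon_5\le1.649\varepsilon_4+.0016\lambda\le.0550\lambda^2+.0079\lambda\le.0629$.
* $i=5$: $\frac{k+\gamma+S_5}k\le1.1321$, $32\hat e_5\le.0839$; $w_5\le1.2317\,\varepsilon_5\le.0776$. For $w\le.0776$, $-\log(1-w)\le1.041w$, so $\varepsilon_6\le1.642\varepsilon_5+.0008\lambda\le.0904\lambda^2+.0138\lambda$.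
* $6\le i\le l-1$: as long as $\varepsilon_i\le.12$, $2^i\hat e_i\le\frac43\varepsilon_i\le.16$ gives $w_i\le1.1321\cdot1.1736\,\varepsilon_i\le.1595$. For $w\le.1595$, $-\log(1-w)\le1.0895w$, so $\varepsilon_{i+1}\le1.725\,\varepsilon_i+.0256\cdot2^{-i}\lambda$.

Iterating the last line, with $\sum_{m\ge6}.0256\cdot2^{-m}\,1.725^{-(m-5)}\le.0004$, for $6\le i\le l$
$$\varepsilon_i\le1.725^{\,i-6}(.0904\lambda^2+.0142\lambda)\le.0904(.4313)^{i-6}+.0142(.8625)^{i-6}\le.105,$$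
because $\lambda\le2^{6-l}\le2^{6-i}$. So $\varepsilon_i\le.12$ persists. Therefore $(k+\gamma)\hat e_l\le1.058\cdot.105\le.112$, and $(k+\gamma+S_i)\hat e_i\le.14$ for $3\le i\le l-1$.

In all cases every $w_i<1$, so the functions $\tilde\chi_i$ and $T_i$ exist on their discs. They are real at real points, since they are built from real functions and logarithms of positive numbers there.

## 12. Back to the integers

Let $\tilde\theta_i=-\log\tilde x_i$ (with $\tilde x_i=X_ie^{\tilde\chi_i}$ for $i\le3$) and $\tilde u_i=1/(1-\tilde x_i)$. Consider integers with $|k'-k|\le l-i$. They lie in $\Delta_i$ because $S_i\ge l-i$, and they are valid at level $i$, since $l+1\le k\le n-1-l$.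

**Step 1: bounds for $\tilde u_i$.** These are the amplification factors. For $0\le i\le l-1$ we claim $\tilde\theta_i>0$ and
$$\tilde u_i(k')\le1+1.25(k'+1.4)2^{-i}. \tag{29}$$
For $i\le2$: $0<X_i<1$ and $\tilde\sigma_i\ge1-w_i>0$ with $w_i\le.032$, so $0<\tilde x_i<1$ and $\tilde u_i=U_i/\tilde\sigma_i\le1.034(1+k'2^{-i})$. This is at most (29), since $1.75\cdot2^{-i}\ge.034$. For $i\ge3$: $(k'+\gamma)\hat e_i\le(k+\gamma+S_i)\hat e_i\le.182$ in all cases, so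
$$\tilde\theta_i=2^iT_i\ge\frac{2^i}{k'+\gamma}\bigl(1-(k'+\gamma)\hat e_i\bigr)\ge\frac{.8\cdot2^i}{k'+\gamma};$$
now use $\frac1{1-e^{-\theta}}\le1+\frac1\theta$.

**Step 2: the error propagates by known factors.** Let $A_i=6.4+5.5(k+l-i+1.4)2^{-i}$ and $\mathrm{err}_i=\mathrm{err}_0\prod_{j<i}A_j$. By (29), $A_i\ge2+4.4\,\tilde u_i(k')$ whenever $|k'-k|\le l-i$.

**Claim.** If $\mathrm{err}_l\le.06$, then for $0\le i\le l$ and $|k'-k|\le l-i$ the number $x_i(k')$ is defined and positive and $|\theta_i-\tilde\theta_i|\le\mathrm{err}_i$; for $i<l$ moreover $x_i(k')<1$.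

We induct on $i$. For $i=0$ the estimate is (25), because $\theta_0-\tilde\theta_0=\tilde\chi_0-\chi_0$. Let $i<l$ and $\eta=\theta_i-\tilde\theta_i$. Then $|\eta|\tilde u_i\le\mathrm{err}_{i+1}/4.4\le\mathrm{err}_l/4.4\le.0137$, so $|\eta|\le.0137$. Since $1-e^{-\theta}\le\theta$, $\tilde\theta_i\ge1/\tilde u_i$, so $\theta_i>0$. Thus $0<x_i(k')<1$ for $|k'-k|\le l-i$; hence $a^{(i+1)}_{k'}>0$ for these $k'$, and $x_{i+1}$ is defined and positive for $|k'-k|\le l-i-1$. Further, from $1-e^{-\tilde\theta-\eta}=(1-e^{-\tilde\theta})+e^{-\tilde\theta}(1-e^{-\eta})$ and $\tilde u_ie^{-\tilde\theta_i}=\tilde u_i-1$,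
$$|\log u_i-\log\tilde u_i|=\bigl|\log\bigl(1+(1-e^{-\eta})(\tilde u_i-1)\bigr)\bigr|\le1.1|\eta|\tilde u_i,$$
as $|1-e^{-\eta}|\le1.014|\eta|$ and the inner term is at most $.0139$. By (10), $|\theta_{i+1}-\tilde\theta_{i+1}|\le2\,\mathrm{err}_i+4\cdot1.1\,\mathrm{err}_i\max\tilde u_i\le\mathrm{err}_{i+1}$. This proves the claim.

**Step 3: $\mathrm{err}_l$ is small.** For fixed $k,l$ it decreases in $n$, so take $n=k+l+1$.

For $l=5$, $k=12$ ($n=18$, $q=6$): $\mathrm{err}_0\le1.71\cdot10^{-9}$, $\prod A_i\le107.6\cdot54.25\cdot28.95\cdot16.99\cdot11.35\le3.27\cdot10^7$, $\mathrm{err}_5\le.056$. For $l=5$, $k=13$: $\mathrm{err}_0\le9.6\cdot10^{-10}$, $\prod A_i\le113.1\cdot57\cdot30.33\cdot17.68\cdot11.7\le4.05\cdot10^7$, $\mathrm{err}_5\le.039$. Passing from $k$ to $k+2$ ($n\to n+2$, $q\to q+1$) divides $\mathrm{err}_0$ by $\frac{(n+1-q)(n+1)n}{(n-q-1)(n-q)}\ge n+1\ge19$ and multiplies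 each $A_i$ by $1+11\cdot2^{-i}/A_i\le1.14$, hence $\prod A_i$ by less than $2$. So for $l=5$ and all $k\ge12$: $\mathrm{err}_5\le.056$ and $\mathrm{err}_5\cdot(k+\gamma)/32\le.024$.

For $l\ge6$: $k2^{-i}\ge\frac34$ and $\frac{l+1.4}k\le.309$, and $\frac43\cdot6.4+5.5\cdot1.309\le15.8$, so $A_i\le15.8\,k2^{-i}$. Also $n-q-1\ge\frac k2$, so $\mathrm{err}_0\le2(\frac k2)^{-q-2}$. As $15.8k=(\frac k2)^2\frac{63.2}k\le2.634(\frac k2)^2$ and $2l\le q$,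
$$\mathrm{err}_l\le2(2.634)^l2^{-l(l-1)/2}\Bigl(\frac k2\Bigr)^{2l-q-2}\le.021\cdot\frac4{k^2},$$
since $2(2.634)^l2^{-l(l-1)/2}$ is $\le.021$ at $l=6$ and decreases in $l$. So $\mathrm{err}_l<.06$ and $\mathrm{err}_l\,(k+\gamma)2^{-l}\le.001$.

**Step 4: proof of Proposition 4.** By the claim with $i=l$, $x_l(k)$ is defined and positive and $\theta_l(k)\ge\tilde\theta_l(k)-\mathrm{err}_l$, with $\tilde\theta_l(k)=2^lT_l(k)\ge\frac{2^l}{k+\gamma}(1-(k+\gamma)\hat e_l)$.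

* $l=5$: by Case A, $\theta_5(k)\ge\frac{32(1-.31-.024)}{k+\gamma}>0$. For $12\le k\le18$ this is $\ge\frac{21.3}{19.375}>1.09$. For $19\le k\le23$, Case B gives $\theta_5\ge\frac{32(1-.08-.024)}{24.375}>1.17$.
* $l\ge6$: by Case C, $\theta_l(k)\ge\frac{2^l(1-.112-.001)}{k+\gamma}>0$. If $k\le\frac34 2^l-1$, then $k+\gamma\le.756\cdot2^l$ and $\theta_l>1.17$.

In each case $\theta_l(k)>0$, i.e. $x_l(k)<1$; and for $k<3\cdot2^{l-2}$, $\theta_l(k)>1.09>\log\phi^2$, i.e. $x_l(k)\le\phi^{-2}$. $\square$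

## 13. Climbing the levels: proof of the Theorem

Part (c) was proved in Section 2, and the rows $n\le7$ in Section 3. Let $n\ge8$. By Proposition 2, $0<x_l(k)<1$ for $l\le4$ and all valid $k$. For $l\ge5$ consider the statement

$H(l)$: for all valid $k$, $0<x_l(k)<1$, and $x_l(k)\le\phi^{-2}$ if $k<3\cdot2^{l-2}$.

**Step 1: $H(5)$.** This starts the induction. A valid $k$ satisfies $6\le k\le n-6$. If $k\le11$, then $n\ge k+6$, so Proposition 3 gives $x_4(k)\le\phi^{-2}$; $k\pm1$ are valid at level $4$, so Proposition 2 and Lemma 1 give $0<x_5(k)\le\phi^{-2}$. If $k\ge12$, Proposition 4 with $l=5$ gives $0<x_5(k)<1$, and $x_5(k)\le\phi^{-2}$ for $k<24=3\cdot2^3$.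

**Step 2: $H(l)$ implies $H(l+1)$.** Small indices are kept by the trap, large ones are handled directly. Let $k$ be valid at level $l+1$; then $k,k\pm1$ are valid at level $l$. If $k<3\cdot2^{l-2}$, then $x_l(k)\le\phi^{-2}$ and $x_l(k\pm1)\in(0,1)$ by $H(l)$, so Lemma 1 gives $0<x_{l+1}(k)\le\phi^{-2}$. If $k\ge3\cdot2^{l-2}=3\cdot2^{(l+1)-3}$, Proposition 4 at level $l+1$ gives $0<x_{l+1}(k)<1$, with $x_{l+1}(k)\le\phi^{-2}$ when $k<3\cdot2^{(l+1)-2}$.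

**Step 3: conclusion.** Hence for $n\ge8$ we have $0<x_l(k)<1$ for all $l\ge0$ and all valid $k$, which by Section 3 means $a^{(l)}_k>0$ for all $l\ge1$, $l\le k\le n-l$. Together with the rows $n\le7$ this proves the main assertion and (a): every row $\{d_n^k\}_{0\le k\le n}$ is infinitely log-concave, and Conjecture 2.2 holds. The second half of $H(l)$ says $a^{(l)}_{k-1}a^{(l)}_{k+1}\le\phi^{-2}(a^{(l)}_k)^2$ for $n\ge8$, $l\ge5$, $l+1\le k\le n-1-l$, $k<3\cdot2^{l-2}$; since $\phi^2=\frac{3+\sqrt5}2$, this is (b). $\blacksquare$
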